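\title{A dichotomy for the number of compatible locally quasi-convex topologies on an abelian group}

\begin{abstract}
For a locally quasi-convex abelian group $G$, let $\mathcal{C}(G)$ be the poset of all locally quasi-convex group topologies on $G$ that have the same continuous characters as $G$. We prove that $\mathcal{C}(G)$ has either one element or at least $2^{2^{\aleph_0}}$ elements, and that this bound is attained by a Mackey group. In particular, no group, Mackey or not, has $|\mathcal{C}(G)|=2$. The proof embeds the poset of ideals on $\mathbb{N}$ that contain all finite sets below every member of $\mathcal{C}(G)$ other than the weak topology. The embedding comes from an equicontinuous sequence of characters that is almost biorthogonal to a sequence of group elements.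
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups in this paper are abelian, and topological groups are not assumed to be Hausdorff. We write $\mathbb{T}=\mathbb{R}/\mathbb{Z}$ additively and let $\|t\|\in[0,\frac12]$ be the distance from $t\in\mathbb{T}$ to $0$. For a topological group $G$, the group of continuous homomorphisms $G\to\mathbb{T}$, the \emph{characters} of $G$, is denoted by $\widehat{G}$. We ask how far $\widehat{G}$ is from determining the topology of $G$. The question is meaningful for topologies that can be described by characters, and these are singled out by a separation property.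

A set $X\subseteq G$ is \emph{quasi-convex} if for every $y\in G\setminus X$ there is $\chi\in\widehat{G}$ with $\|\chi(x)\|\le\frac14$ for all $x\in X$ and $\|\chi(y)\|>\frac14$. When $\mathbb{T}$ is identified with the unit circle through $t\mapsto e^{2\pi it}$, the two conditions read $\operatorname{Re}\chi(X)\ge0$ and $\operatorname{Re}\chi(y)<0$. So a quasi-convex set is one from which every outside point is separated by a character, with the arc $\{\|t\|\le\frac14\}$ in the role of a half-line. For example, $[-1,1]$ is quasi-convex in $\mathbb{R}$: a point $y$ with $|y|>1$ is separated from it by $x\mapsto sx+\mathbb{Z}$ with $s=\min(\frac14,\frac1{2|y|})$, because $s|y|\in(\frac14,\frac12]$. The group $G$ is \emph{locally quasi-convex} if it has a neighborhood base at $0$ consisting of quasi-convex sets.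

Let $G$ be locally quasi-convex and $H=\widehat{G}$. A group topology on the underlying group of $G$ is \emph{compatible} if its group of continuous characters is $H$. We denote by $\mathcal{C}(G)$ the set of all compatible locally quasi-convex group topologies, ordered by inclusion. It contains the given topology of $G$, and its least element is the \emph{weak topology} $\sigma=\sigma(G,H)$, the coarsest topology that makes every $\chi\in H$ continuous (see Section~\ref{sec:prelim}). The group $G$ is a \emph{Mackey group} if its topology is the greatest element of $\mathcal{C}(G)$. The size of $\mathcal{C}(G)$ measures how much information is lost in passing from the topology to the characters. The following question is posed in~\cite{problem}.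

\begin{quote}
\emph{If $|\mathcal{C}(G)|>1$, can $\mathcal{C}(G)$ be finite? In particular, is there a Mackey group $G$ with $|\mathcal{C}(G)|=2$?}
\end{quote}

If $H$ is finite, then $|\mathcal{C}(G)|=1$ (Proposition~\ref{prop:weak}). If $G$ is infinite and discrete, then $G$ is Mackey and its topology differs from $\sigma$ (Example~\ref{ex:discrete}), so already for $G=\mathbb{Z}$ one can ask what lies between the two ends. A heuristic suggests that much does. Every member of $\mathcal{C}(G)$ is the topology of uniform convergence on some family of subsets of $H$. The finite subsets give $\sigma$, and a topology $\tau\ne\sigma$ needs an infinite set $E$. Uniform convergence on an infinite subset of $E$ and on the finite sets gives a member of $\mathcal{C}(G)$ that lies below $\tau$ and differs from $\sigma$. If $\mathcal{C}(G)=\{\sigma,\tau\}$, then every infinite subset of $E$, however sparse, would have to give $\tau$ back, which is hard to believe. The heuristic is not a proof, because very different subsets of $E$ can give the same topology (Example~\ref{ex:Z}). The work lies in choosing a sequence in $H$ whose subsequences can be told apart.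

For a well chosen sequence, all the families of subsequences that one could hope to distinguish give different topologies. An \emph{ideal} on $\mathbb{N}=\{1,2,\dots\}$ is a family of subsets of $\mathbb{N}$ closed under taking subsets and finite unions; $\mathrm{Fin}$ is the ideal of finite sets. Let $\mathcal{I}$ be the poset, ordered by inclusion, of all ideals on $\mathbb{N}$ that contain $\mathrm{Fin}$; the ideal $\mathcal{P}(\mathbb{N})$ of all subsets is allowed. For $\tau\in\mathcal{C}(G)$ put $[\sigma,\tau]=\{\rho\in\mathcal{C}(G):\sigma\subseteq\rho\subseteq\tau\}$.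

\begin{theorem}\label{thm:embedding}
Let $G$ be a locally quasi-convex group and let $\tau\in\mathcal{C}(G)$ with $\tau\ne\sigma$. There is a map $I\mapsto\tau_I$ from $\mathcal{I}$ to $[\sigma,\tau]$ with $\tau_{\mathrm{Fin}}=\sigma$ that is an order embedding: $J\subseteq I$ if and only if $\tau_J\subseteq\tau_I$.
\end{theorem}

\begin{theorem}\label{thm:size}
Let $G$ be a locally quasi-convex group with $|\mathcal{C}(G)|>1$.
\begin{enumerate}
\item[(a)] $|\mathcal{C}(G)|\ge2^{2^{\aleph_0}}$; moreover, $\mathcal{C}(G)$ contains an antichain of size $2^{2^{\aleph_0}}$ and a chain of size $2^{\aleph_0}$.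
\item[(b)] $\mathcal{C}(G)\setminus\{\sigma\}$ has no minimal element.
\end{enumerate}
The bound in \textup{(a)} is sharp: every countably infinite discrete group $G$ is a Mackey group with $|\mathcal{C}(G)|=2^{2^{\aleph_0}}$.
\end{theorem}

Both parts of the question therefore have a negative answer. A group topology is \emph{precompact} if for every neighborhood $W$ of $0$ the group is covered by finitely many translates of $W$. For Mackey groups the dichotomy takes the following form.

\begin{corollary}\label{cor:mackey}
A Mackey group $G$ is either precompact, with $|\mathcal{C}(G)|=1$, or satisfies $|\mathcal{C}(G)|\ge2^{2^{\aleph_0}}$.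
\end{corollary}

\section{Topologies described by characters}\label{sec:prelim}

From now on $G$ is a locally quasi-convex group, $H=\widehat{G}$, and $\operatorname{Hom}(G,\mathbb{T})$ is the group of all homomorphisms $G\to\mathbb{T}$, continuous or not. The function $\|\cdot\|$ satisfies $\|{-t}\|=\|t\|$ and $\|s+t\|\le\|s\|+\|t\|$, and $\|jt\|=j\|t\|$ whenever $j\ge1$ and $j\|t\|\le\frac12$. Quasi-convexity involves the single constant $\frac14$, while continuity involves arbitrarily small constants. The first lemma converts one into the other.

\begin{lemma}\label{lem:arc}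
Let $t\in\mathbb{T}$ and $m\ge1$. Then $\|t\|\le\frac1{4m}$ if and only if $\|jt\|\le\frac14$ for $1\le j\le m$. Consequently, if $t\ne0$ then $\|jt\|>\frac14$ for some $j\ge1$, and the only subgroup of $\mathbb{T}$ contained in $\{\|t\|\le\frac14\}$ is $\{0\}$.
\end{lemma}

\begin{proof}
If $\|t\|\le\frac1{4m}$, then $\|jt\|\le j\|t\|\le\frac14$ for $j\le m$. Conversely, let $\|jt\|\le\frac14$ for $1\le j\le m$. We show $\|t\|\le\frac1{4j}$ by induction on $j\le m$, the case $j=1$ being given. If $\|t\|\le\frac1{4j}$ with $j<m$, then $(j+1)\|t\|\le\frac{j+1}{4j}\le\frac12$, so $(j+1)\|t\|=\|(j+1)t\|\le\frac14$. For the last sentence: if $\|jt\|\le\frac14$ for all $j\ge1$, then $\|t\|\le\frac1{4m}$ for all $m$, so $t=0$.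
\end{proof}

\subsection*{Uniform convergence}
For $E\subseteq\operatorname{Hom}(G,\mathbb{T})$ and $\varepsilon>0$ put
\[
V(E,\varepsilon)=\{x\in G:\|\chi(x)\|\le\varepsilon\text{ for all }\chi\in E\}.
\]
These sets are symmetric, contain $0$, grow with $\varepsilon$, and satisfy
\begin{equation}\label{eq:V}
V(E\cup E',\varepsilon)=V(E,\varepsilon)\cap V(E',\varepsilon),\qquad
V(E,\tfrac\varepsilon2)+V(E,\tfrac\varepsilon2)\subseteq V(E,\varepsilon).
\end{equation}
For a group topology $\rho$ on $G$, the set $E$ is \emph{$\rho$-equicontinuous} if $V(E,\varepsilon)$ is a $\rho$-neighborhood of $0$ for every $\varepsilon>0$. A homomorphism $\chi$ is $\rho$-continuous exactly when $\{\chi\}$ is $\rho$-equicontinuous, and subsets and finite unions of $\rho$-equicontinuous sets are $\rho$-equicontinuous by~\eqref{eq:V}. The weak topology $\sigma$ is the group topology induced by the homomorphism $x\mapsto(\chi(x))_{\chi\in H}$ from $G$ to $\mathbb{T}^H$, so the sets $V(F,\varepsilon)$ with $F\subseteq H$ finite form a neighborhood base at $0$ for $\sigma$.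

We use two standard facts. First, a nonempty family $\mathcal{B}$ of symmetric subsets of $G$ containing $0$ is a neighborhood base at $0$ of a unique group topology provided that any two members of $\mathcal{B}$ contain a third in their intersection and every $V\in\mathcal{B}$ contains $W+W$ for some $W\in\mathcal{B}$. Second, for group topologies $\rho,\rho'$ one has $\rho\subseteq\rho'$ if and only if every $\rho$-neighborhood of $0$ is a $\rho'$-neighborhood of $0$.

All topologies in this paper are produced by the next lemma. Compatibility costs nothing in it, because the new topology is trapped between two topologies with the same characters.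

\begin{lemma}\label{lem:uniform}
Let $\tau\in\mathcal{C}(G)$, and let $\mathcal{E}$ be a family of $\tau$-equicontinuous subsets of $H$ that is closed under finite unions and contains every finite subset of $H$. Then the sets $V(E,\varepsilon)$ with $E\in\mathcal{E}$ and $\varepsilon>0$ form a neighborhood base at $0$ of a topology $\tau_{\mathcal{E}}\in\mathcal{C}(G)$, and $\sigma\subseteq\tau_{\mathcal{E}}\subseteq\tau$.
\end{lemma}

\begin{proof}
By~\eqref{eq:V}, the set $V(E\cup E',\min(\varepsilon,\varepsilon'))$ lies in $V(E,\varepsilon)\cap V(E',\varepsilon')$, and $V(E,\varepsilon)$ contains $V(E,\frac\varepsilon2)+V(E,\frac\varepsilon2)$. So the sets define a group topology $\tau_{\mathcal{E}}$. It contains $\sigma$ because $\mathcal{E}$ contains the finite sets, and it is contained in $\tau$ because the members of $\mathcal{E}$ are $\tau$-equicontinuous. A finer topology has at least as many characters, so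
\[
H\subseteq\widehat{(G,\sigma)}\subseteq\widehat{(G,\tau_{\mathcal{E}})}\subseteq\widehat{(G,\tau)}=H,
\]
and $\tau_{\mathcal{E}}$ is compatible. For local quasi-convexity, fix $E\in\mathcal{E}$ and $m\ge1$, and let $P=\{j\chi:\chi\in E,\ 1\le j\le m\}\subseteq H$. Lemma~\ref{lem:arc} gives $V(E,\frac1{4m})=V(P,\frac14)$. If $y\notin V(P,\frac14)$, some $\psi\in P$ has $\|\psi(y)\|>\frac14$, while $\|\psi(x)\|\le\frac14$ for all $x\in V(P,\frac14)$, and $\psi$ is $\tau_{\mathcal{E}}$-continuous. So the sets $V(E,\frac1{4m})$, which form a base at $0$, are quasi-convex.
\end{proof}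

Taking for $\tau$ the given topology of $G$ and for $\mathcal{E}$ the family of finite sets, we get $\sigma\in\mathcal{C}(G)$. Every compatible topology makes all $\chi\in H$ continuous and so contains $\sigma$. Thus $\sigma$ is the least element of $\mathcal{C}(G)$. If $G$ is Hausdorff, each $y\ne0$ lies outside some quasi-convex neighborhood of $0$, so $H$ separates points; then $\sigma$, and with it every member of $\mathcal{C}(G)$, is Hausdorff.

\subsection*{Polars}
To find equicontinuous sets we go in the opposite direction, from subsets of $G$ to sets of homomorphisms. The \emph{polar} of $X\subseteq G$ is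
\[
X^{\triangleright}=\{\chi\in\operatorname{Hom}(G,\mathbb{T}):\|\chi(x)\|\le\tfrac14\text{ for all }x\in X\}.
\]

\begin{lemma}\label{lem:polar}
Let $\rho$ be a group topology on $G$ and $U$ a $\rho$-neighborhood of $0$.
\begin{enumerate}
\item[(a)] $U^{\triangleright}$ is $\rho$-equicontinuous; in particular, its elements are $\rho$-continuous.
\item[(b)] $U^{\triangleright}$ is compact and Hausdorff in the topology of pointwise convergence.
\item[(c)] If $U$ is quasi-convex in $(G,\rho)$, then $U=V(U^{\triangleright},\frac14)$.
\item[(d)] If $\rho$ is precompact, then $U^{\triangleright}$ is finite.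
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $m\ge1$, continuity of addition gives a $\rho$-neighborhood $W_m$ of $0$ with $W_m+\dots+W_m\subseteq U$ ($m$ summands). Since $0\in W_m$, we have $jx\in U$ for $x\in W_m$ and $1\le j\le m$. By Lemma~\ref{lem:arc}, $\|\chi(x)\|\le\frac1{4m}$ for $\chi\in U^{\triangleright}$ and $x\in W_m$, that is, $W_m\subseteq V(U^{\triangleright},\frac1{4m})$.

(b) Each of the conditions $\chi(x+y)=\chi(x)+\chi(y)$ and $\|\chi(u)\|\le\frac14$ defines a closed subset of $\mathbb{T}^G$, which is compact by Tychonoff's theorem and Hausdorff.

(c) The inclusion $U\subseteq V(U^{\triangleright},\frac14)$ is the definition of the polar. If $y\notin U$, quasi-convexity gives $\chi\in U^{\triangleright}$ with $\|\chi(y)\|>\frac14$.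

(d) The elements of $U^{\triangleright}$ vary little on each translate of $W_4$, so approximate values at finitely many points determine them. Precisely, write $G=\bigcup_{k=1}^r(g_k+W_4)$ and divide $\mathbb{T}$ into $8$ half-open arcs of length $\frac18$. Let $\chi,\chi'\in U^{\triangleright}$ be such that $\chi(g_k)$ and $\chi'(g_k)$ lie in the same arc for each $k$. For $x=g_k+w$ with $w\in W_4$,
\[
\|(\chi-\chi')(x)\|\le\|\chi(g_k)-\chi'(g_k)\|+\|\chi(w)\|+\|\chi'(w)\|\le\tfrac18+\tfrac1{16}+\tfrac1{16}=\tfrac14 .
\]
The image of $\chi-\chi'$ is a subgroup of $\mathbb{T}$ contained in $\{\|t\|\le\frac14\}$, so $\chi=\chi'$ by Lemma~\ref{lem:arc}. Hence $|U^{\triangleright}|\le8^r$.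
\end{proof}

Parts (a) and (c) justify a claim of the introduction: each $\tau\in\mathcal{C}(G)$ equals $\tau_{\mathcal{E}}$ for the family $\mathcal{E}$ of all $\tau$-equicontinuous subsets of $H$, since every quasi-convex $\tau$-neighborhood $U$ of $0$ is $V(E,\frac14)$ with $E=U^{\triangleright}\in\mathcal{E}$.

\subsection*{The weak topology}
Finitely many characters cannot distinguish the points of $G$ beyond finitely many classes.

\begin{lemma}\label{lem:cells}
For every finite $F\subseteq H$ and $\delta>0$, the group $G$ is the union of finitely many sets $C$ with $C-C\subseteq V(F,\delta)$. In particular, $\sigma$ is precompact.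
\end{lemma}

\begin{proof}
Divide $\mathbb{T}$ into finitely many arcs of length at most $\delta$, and call $x,y\in G$ equivalent if $f(x)$ and $f(y)$ lie in the same arc for every $f\in F$. There are finitely many classes $C$, and each satisfies $C-C\subseteq V(F,\delta)$, hence $C\subseteq g+V(F,\delta)$ for any $g\in C$.
\end{proof}

\begin{proposition}\label{prop:weak}
For $\tau\in\mathcal{C}(G)$ the following are equivalent: \textup{(i)} $\tau=\sigma$; \textup{(ii)} $\tau$ is precompact; \textup{(iii)} every $\tau$-equicontinuous subset of $H$ is finite.
\end{proposition}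

\begin{proof}
Lemma~\ref{lem:cells} gives (i)$\Rightarrow$(ii). If $E$ is $\tau$-equicontinuous, then $E$ is contained in the polar of the $\tau$-neighborhood $V(E,\frac14)$, so (ii)$\Rightarrow$(iii) follows from Lemma~\ref{lem:polar}(d). Assume (iii), and let $U$ be a quasi-convex $\tau$-neighborhood of $0$. By Lemma~\ref{lem:polar}(a), $U^{\triangleright}$ is a $\tau$-equicontinuous subset of $H$, hence finite, and then $U=V(U^{\triangleright},\frac14)$ is a $\sigma$-neighborhood of $0$ by Lemma~\ref{lem:polar}(c). Such sets $U$ form a base at $0$ for $\tau$, so $\tau\subseteq\sigma$.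
\end{proof}

The implication (iii)$\Rightarrow$(i) is the only place in the proof of Theorem~\ref{thm:embedding} where local quasi-convexity of $\tau$ is used: it turns the inequality $\tau\ne\sigma$ into an infinite equicontinuous set of characters. If $H$ is finite, (iii) holds for every $\tau$, so $|\mathcal{C}(G)|=1$. If $G$ is precompact, its topology is the least element of $\mathcal{C}(G)$, so $G$ is Mackey if and only if $|\mathcal{C}(G)|=1$.

\begin{example}\label{ex:discrete}
Let $G$ be discrete. Then $H=\operatorname{Hom}(G,\mathbb{T})$, and every subset of $H$ is equicontinuous. For $y\ne0$ there is $\chi\in H$ with $\chi(y)\ne0$: take a nonzero homomorphism from the cyclic group $\langle y\rangle$ to $\mathbb{T}$ and use the standard fact that a homomorphism from a subgroup into a divisible group, such as $\mathbb{T}$, extends to the whole group. By Lemma~\ref{lem:arc}, $\|j\chi(y)\|>\frac14$ for some $j$, so $j\chi$ separates $y$ from $\{0\}$. Thus $\{0\}$ is quasi-convex and $G$ is locally quasi-convex. The discrete topology is the finest of all topologies, so $G$ is Mackey. If $G$ is infinite, finitely many translates of $\{0\}$ do not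 cover it, so the discrete topology is not precompact and differs from $\sigma$.
\end{example}

\section{Topologies indexed by ideals}\label{sec:ideals}

Let $\tau\in\mathcal{C}(G)$, and let $(b_n)_{n\ge1}$ be a sequence in $H$ such that $\{b_n:n\in\mathbb{N}\}$ is $\tau$-equicontinuous. For $S\subseteq\mathbb{N}$ write $B_S=\{b_n:n\in S\}$. Lemma~\ref{lem:uniform} needs a family closed under finite unions, and this is why ideals are the right index set. For $I\in\mathcal{I}$ the family $\{B_S\cup F:S\in I,\ F\subseteq H\text{ finite}\}$ consists of $\tau$-equicontinuous sets, is closed under finite unions, and contains the finite sets (take $S=\emptyset$). Let $\tau_I$ be the topology that Lemma~\ref{lem:uniform} assigns to it. Then $\tau_I\in[\sigma,\tau]$, the sets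
\[
V(B_S\cup F,\varepsilon)\qquad(S\in I,\ F\subseteq H\text{ finite},\ \varepsilon>0)
\]
form a base at $0$ for $\tau_I$, and
\begin{equation}\label{eq:monotone}
\tau_{\mathrm{Fin}}=\sigma,\qquad J\subseteq I\ \Longrightarrow\ \tau_J\subseteq\tau_I .
\end{equation}
Indeed, for $I=\mathrm{Fin}$ the family consists of the finite subsets of $H$, and a larger ideal gives a larger base. Adding finitely many indices to $S$ has the same effect as enlarging $F$, so finite sets of indices are invisible; for instance, the ideal $\{\emptyset\}$ would give $\sigma$, just as $\mathrm{Fin}$ does. This is why only ideals containing $\mathrm{Fin}$ are considered.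

It remains to choose $(b_n)$ so that the implication in~\eqref{eq:monotone} can be reversed. The first example shows the mechanism with no estimates.

\begin{example}\label{ex:model}
Let $G=\bigoplus_{\mathbb{N}}\mathbb{Z}/2\mathbb{Z}$ be discrete, with standard basis $e_1,e_2,\dots$, and let $b_n$ be the $n$th coordinate character: $b_n(e_n)=\frac12$ and $b_j(e_n)=0$ for $j\ne n$. All characters take values in $\{0,\frac12\}$, so $V(E,\varepsilon)=\bigcap_{\chi\in E}\ker\chi$ for $\varepsilon<\frac12$; we write $V(E)$ for this subgroup. The subgroup $V(B_S)$ consists of the elements whose coordinates in $S$ vanish.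

Let $I,J\in\mathcal{I}$ and $S\in J\setminus I$. We claim that the $\tau_J$-neighborhood $V(B_S)$ contains no basic $\tau_I$-neighborhood $V(B_{S'}\cup F)$, where $S'\in I$. The set $S\setminus S'$ is infinite, for otherwise $S$ would be contained in $S'\cup(S\setminus S')\in I$. For $n\in S\setminus S'$ the element $e_n$ lies in $V(B_{S'})$ and not in $V(B_S)$. It need not lie in $V(F)$: the character $f_0$ with $f_0(e_n)=\frac12$ for all $n$ sees every $e_n$. But the vector $(f(e_n))_{f\in F}$ takes at most $2^{|F|}$ values, so it takes the same value at two distinct indices $n,m\in S\setminus S'$. Then $e_n-e_m\in V(B_{S'}\cup F)$, while $b_n(e_n-e_m)=\frac12$ and $n\in S$. This proves the claim, so $\tau_J\not\subseteq\tau_I$.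
\end{example}

Two ingredients were used. Biorthogonality provides for each $n$ an element seen by $b_n$ and by no other $b_j$. The pigeonhole principle, applied to a difference of two such elements, removes the finite set $F$, over which we have no control. The pigeonhole step survives in general as Lemma~\ref{lem:cells}. Biorthogonality does not survive, and some substitute for it is needed.

\begin{example}\label{ex:Z}
Let $G=\mathbb{Z}$ be discrete. Its characters are the maps $k\mapsto kt$ with $t\in\mathbb{T}$.

(a) \emph{The map $I\mapsto\tau_I$ can fail to be injective.} Let $b_n(k)=k/2^n$ and let $S$ be the set of even indices. For $k\ne0$ let $j\ge1$ be least with $|k|/4^j\le\frac12$. Then $|k|/4^j>\frac18$: for $j=1$ because $|k|\ge1$, and for $j\ge2$ because $|k|/4^{j-1}>\frac12$. Hence $\|b_{2j}(k)\|>\frac18$, and $V(B_S,\frac18)=\{0\}$. So $\tau_I$ is discrete for every ideal $I\in\mathcal{I}$ with $S\in I$. In particular, the ideal of sets with finitely many odd elements gives the same topology as $\mathcal{P}(\mathbb{N})$.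

(b) \emph{Exact biorthogonality is impossible.} Suppose that $b_n(x_n)\ne0$ for all $n$ and $b_j(x_n)=0$ for $j\ne n$. Then the $b_n$ are distinct and $x_1\ne0$. But $b_j(x_1)=0$ for all $j\ge2$, and only $|x_1|$ elements $t\in\mathbb{T}$ satisfy $x_1t=0$.

(c) \emph{Approximate biorthogonality is possible.} Let $q_n=2^n\,n!$, so that $q_n/q_{n-1}=2n$, and let $b_n(k)=k/q_n$ and $x_n=q_n/2$. Then $b_n(x_n)=\frac12$. For $j<n$ the integer $q_n/q_j$ is even, so $b_j(x_n)=0$. For $j>n$ we have $q_j/q_n\ge2j$, so $\|b_j(x_n)\|\le\frac1{4j}<\frac1{4n}$. In (a), the corresponding choice $x_n=2^{n-1}$ gives $\|b_{n+1}(x_n)\|=\frac14$ for all $n$: there the neighbor of $b_n$ sees what $b_n$ sees.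
\end{example}

Part (c) suggests the condition that replaces biorthogonality.

\begin{definition}\label{def:biorth}
An \emph{almost biorthogonal system} is a pair of sequences $b_n\in H$, $x_n\in G$ $(n\ge1)$ with
\begin{equation}\label{eq:biorth}
\|b_n(x_n)\|>\tfrac14\quad\text{for all }n,\qquad\|b_j(x_n)\|\le\tfrac1{4n}\quad\text{for all }j\ne n .
\end{equation}
\end{definition}

The bound $\frac1{4n}$ is uniform in $j$, so $x_n$ is small for all the other $b_j$ at once, and it tends to $0$, so it eventually beats the tolerance of any given neighborhood. These two features let the argument of Example~\ref{ex:model} go through.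

\begin{proposition}\label{prop:separate}
Let $\tau\in\mathcal{C}(G)$, and let $(b_n,x_n)$ be an almost biorthogonal system such that $B_{\mathbb{N}}$ is $\tau$-equicontinuous. If $I,J\in\mathcal{I}$ and $J\not\subseteq I$, then $\tau_J\not\subseteq\tau_I$.
\end{proposition}

\begin{proof}
Let $S\in J\setminus I$. We show that the $\tau_J$-neighborhood $V(B_S,\frac18)$ contains no set $V(B_{S'}\cup F,\delta)$ with $S'\in I$, $F\subseteq H$ finite and $\delta>0$.

The set $S\setminus S'$ is infinite: if it were finite, it would belong to $\mathrm{Fin}\subseteq I$, and $S\subseteq S'\cup(S\setminus S')$ would give $S\in I$. Cover $G$ by finitely many sets $C$ with $C-C\subseteq V(F,\delta)$ as in Lemma~\ref{lem:cells}. One of them contains $x_n$ for all $n$ in an infinite set $M\subseteq S\setminus S'$. Choose $n<m$ in $M$ with $\frac1{4n}\le\frac\delta2$, and put $y=x_n-x_m$. Then $y\in V(F,\delta)$. For $k\in S'$ we have $k\ne n$ and $k\ne m$, because $M$ is disjoint from $S'$, so~\eqref{eq:biorth} gives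
\[
\|b_k(y)\|\le\tfrac1{4n}+\tfrac1{4m}\le\delta .
\]
Hence $y\in V(B_{S'}\cup F,\delta)$. On the other hand, $m\ge2$, so
\[
\|b_n(y)\|\ge\|b_n(x_n)\|-\|b_n(x_m)\|>\tfrac14-\tfrac1{4m}\ge\tfrac18 .
\]
Since $n\in S$, this shows $y\notin V(B_S,\frac18)$.
\end{proof}

\begin{remark}\label{rem:equi}
Equicontinuity of $B_{\mathbb{N}}$ plays no role in this estimate. It is what keeps $\tau_I$ below $\tau$ and hence compatible, and it cannot be dropped. Give the group of Example~\ref{ex:model} the topology with base $V(B_S)$, $S$ finite, at $0$. The $b_n$ are continuous, but $f_0$ is not, since $e_n\to0$ and $f_0(e_n)=\frac12$. Uniform convergence on $B_{\mathbb{N}}$ gives the discrete topology, because $V(B_{\mathbb{N}})=\{0\}$, and for this topology $f_0$ is continuous.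
\end{remark}

\section{Construction of an almost biorthogonal system}\label{sec:construction}

We build the pairs $(b_n,x_n)$ one at a time. At stage $n$ there are three requirements: the new character $b_n$ must be small on the old points $x_i$, the old characters $b_i$ must be small on the new point $x_n$, and $b_n$ must be large on $x_n$. For the first we need a supply of characters that is never exhausted by finitely many smallness conditions, that is, an equicontinuous set accumulating at $0$ for pointwise convergence. Compactness of polars provides an accumulation point, and a translation moves it to $0$.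

\begin{lemma}\label{lem:accumulate}
Let $\tau\in\mathcal{C}(G)$ with $\tau\ne\sigma$. There is an infinite $\tau$-equicontinuous set $A\subseteq H$ such that, for every finite $X\subseteq G$ and every $\varepsilon>0$, infinitely many $a\in A$ satisfy $\|a(x)\|\le\varepsilon$ for all $x\in X$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:weak} there is an infinite $\tau$-equicontinuous set $E\subseteq H$. Let $K$ be the polar of the $\tau$-neighborhood $V(E,\frac14)$. Then $K\supseteq E$ is infinite, and by Lemma~\ref{lem:polar}(a),(b) it is a $\tau$-equicontinuous subset of $H$ that is compact and Hausdorff for pointwise convergence. A compact space all of whose points are isolated is finite, so $K$ has a non-isolated point $c$. Since finite subsets of a Hausdorff space are closed, every neighborhood of $c$ contains infinitely many points of $K$. In particular, for finite $X$ and $\varepsilon>0$, infinitely many $\chi\in K$ satisfy $\|\chi(x)-c(x)\|\le\varepsilon$ for all $x\in X$. Put $A=K-c\subseteq H$. It is $\tau$-equicontinuous because $c\in K$ gives $V(K,\frac\varepsilon2)\subseteq V(A,\varepsilon)$.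
\end{proof}

The other two requirements can conflict if $b_n$ is fixed in advance: if $b_n=2b_1$, then $\|b_1(x)\|\le\frac18$ forces $\|b_n(x)\|\le\frac14$. So $b_n$ and $x_n$ must be chosen together. The next lemma says that only finitely many candidates for $b_n$ are controlled in this way by the earlier characters.

\begin{lemma}\label{lem:escape}
Let $A'\subseteq H$ be infinite, $F\subseteq H$ finite and $\varepsilon>0$. There are $a\in A'$ and $x\in V(F,\varepsilon)$ with $\|a(x)\|>\frac14$.
\end{lemma}

\begin{proof}
The set $V(F,\varepsilon)$ is a neighborhood of $0$ for $\sigma$, which is precompact by Lemma~\ref{lem:cells}. Its polar is finite by Lemma~\ref{lem:polar}(d), so some $a\in A'$ lies outside the polar.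
\end{proof}

\begin{proposition}\label{prop:exist}
Let $\tau\in\mathcal{C}(G)$ with $\tau\ne\sigma$. There is an almost biorthogonal system $(b_n,x_n)$ such that $B_{\mathbb{N}}$ is $\tau$-equicontinuous.
\end{proposition}

\begin{proof}
Let $A$ be as in Lemma~\ref{lem:accumulate}, and suppose that $b_i\in A$ and $x_i\in G$ have been chosen for $i<n$. The set
\[
A_n=\{a\in A:\|a(x_i)\|\le\tfrac1{4n}\text{ for all }i<n\}
\]
is infinite; for $n=1$ it is $A$ itself. Lemma~\ref{lem:escape}, applied to $A_n$, $F=\{b_i:i<n\}$ and $\varepsilon=\frac1{4n}$, gives $b_n\in A_n$ and $x_n\in G$ with $\|b_n(x_n)\|>\frac14$ and $\|b_i(x_n)\|\le\frac1{4n}$ for $i<n$. This proves~\eqref{eq:biorth} for $j\le n$. For $j>n$, the choice $b_j\in A_j$ gives $\|b_j(x_n)\|\le\frac1{4j}<\frac1{4n}$. Finally, $B_{\mathbb{N}}\subseteq A$ is $\tau$-equicontinuous.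
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:embedding}]
Take the system of Proposition~\ref{prop:exist} and define $\tau_I\in[\sigma,\tau]$ as in Section~\ref{sec:ideals}. By~\eqref{eq:monotone}, $\tau_{\mathrm{Fin}}=\sigma$ and $J\subseteq I$ implies $\tau_J\subseteq\tau_I$. The converse implication is Proposition~\ref{prop:separate}.
\end{proof}

\begin{remark}\label{rem:top}
The largest topology $\tau_{\mathcal{P}(\mathbb{N})}$ of the embedding need not be $\tau$. In Example~\ref{ex:Z}(c), $\|b_j(q_n)\|$ is $0$ for $j\le n$ and at most $\frac1{2j}$ for $j>n$, so $q_n\in V(B_{\mathbb{N}},\frac\varepsilon2)$ for all large $n$. By Lemma~\ref{lem:cells}, every set $V(B_{\mathbb{N}}\cup F,\varepsilon)$ then contains a difference $q_n-q_m\ne0$, and $\tau_{\mathcal{P}(\mathbb{N})}$ is not discrete.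
\end{remark}

\section{The size and shape of $\mathcal{C}(G)$}\label{sec:size}

An order embedding is injective, and it carries chains to chains, antichains to antichains and strict inclusions to strict inclusions. So the statements about $\mathcal{C}(G)$ reduce to statements about $\mathcal{I}$. Recall that an \emph{ultrafilter} on $\mathbb{N}$ is a family $\mathcal{U}$ of subsets of $\mathbb{N}$ that is closed under supersets and finite intersections and contains exactly one of $S$ and $\mathbb{N}\setminus S$ for every $S\subseteq\mathbb{N}$. It is \emph{free} if it contains no finite set. Posp\'{\i}\v{s}il's theorem states that there are $2^{2^{\aleph_0}}$ free ultrafilters on $\mathbb{N}$.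

\begin{proof}[Proof of Theorem~\ref{thm:size}]
(a) Since $|\mathcal{C}(G)|>1$, some $\tau\in\mathcal{C}(G)$ differs from $\sigma$, and by Theorem~\ref{thm:embedding} it suffices to find the antichain and the chain in $\mathcal{I}$.

For a free ultrafilter $\mathcal{U}$ let $I_{\mathcal{U}}=\{S:\mathbb{N}\setminus S\in\mathcal{U}\}$. Taking complements turns the closure properties of $\mathcal{U}$ into those of an ideal, $I_{\mathcal{U}}$ determines $\mathcal{U}$, and $I_{\mathcal{U}}$ contains exactly one of $S$ and $\mathbb{N}\setminus S$ for every $S$. A finite set is not in $\mathcal{U}$, so its complement is; hence $\mathrm{Fin}\subseteq I_{\mathcal{U}}$. Two such ideals are incomparable when distinct: if $I_{\mathcal{U}}\subseteq I_{\mathcal{U}'}$ and $S\in I_{\mathcal{U}'}\setminus I_{\mathcal{U}}$, then $\mathbb{N}\setminus S\in I_{\mathcal{U}}\subseteq I_{\mathcal{U}'}$, so $I_{\mathcal{U}'}$ contains both $S$ and $\mathbb{N}\setminus S$, which is impossible. By Posp\'{\i}\v{s}il's theorem, these ideals form an antichain of size $2^{2^{\aleph_0}}$.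

For the chain, identify $\mathbb{N}$ with $\mathbb{Q}$ by a bijection, and for $r\in\mathbb{R}$ let $I_r$ be the ideal of all $S\subseteq\mathbb{Q}$ with only finitely many elements $q\ge r$. For $r<s$ we have $I_r\subseteq I_s$, and the infinite set $\mathbb{Q}\cap[r,s)$ belongs to $I_s$ and not to $I_r$. So $\{I_r:r\in\mathbb{R}\}$ is a chain of size $2^{\aleph_0}$.

(b) Let $\tau\in\mathcal{C}(G)\setminus\{\sigma\}$, apply Theorem~\ref{thm:embedding} to $\tau$, and let $I$ be the ideal of sets with finitely many odd elements. It contains the set of even numbers and does not contain $\mathbb{N}$, so $\mathrm{Fin}\subsetneq I\subsetneq\mathcal{P}(\mathbb{N})$. Therefore $\sigma\subsetneq\tau_I\subsetneq\tau_{\mathcal{P}(\mathbb{N})}\subseteq\tau$, and $\tau$ is not minimal in $\mathcal{C}(G)\setminus\{\sigma\}$.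

Sharpness. Let $G$ be countably infinite and discrete. By Example~\ref{ex:discrete}, $G$ is a Mackey group whose topology differs from $\sigma$, so $|\mathcal{C}(G)|\ge2^{2^{\aleph_0}}$ by (a). A topology on $G$ is a subset of $\mathcal{P}(G)$, which has $2^{\aleph_0}$ elements, so $G$ carries at most $2^{2^{\aleph_0}}$ topologies.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:mackey}]
Let $\tau$ be the topology of the Mackey group $G$. If $\tau$ is precompact, then $\tau=\sigma$ by Proposition~\ref{prop:weak}, so the greatest and the least element of $\mathcal{C}(G)$ coincide and $|\mathcal{C}(G)|=1$. Otherwise $\tau\ne\sigma$, because $\sigma$ is precompact, and Theorem~\ref{thm:size}(a) applies.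
\end{proof}

\begin{thebibliography}{1}

\bibitem{problem}
\texttt{https://eprints.ucm.es/\allowbreak id/\allowbreak eprint/\allowbreak 63184/\allowbreak 1/\allowbreak axioms-04-00436.pdf}

\end{thebibliography}
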